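
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Graphs of order $n$ for which the choice numbers of the graph and of its complement are both $O(\sqrt n)$}


\begin{abstract}
We show that for every $n$ there is a graph $G$ of order $n$ with
$\chi_\ell(G)+\chi_\ell(\overline G)\le 2560\sqrt n$, where $\chi_\ell$ denotes the
choice number. This removes the factor $\sqrt{\log n}$ from the bound given by
complete multipartite graphs, and it is best possible up to the constant, because
the sum is always at least $2\sqrt n$. The graphs are built by alternately joining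
two copies and taking two disjoint copies; the lists are handled by a random
splitting of the palette at each join. The same method determines, up to constants
depending only on $k$, how small the choice numbers of $k$ graphs partitioning
$E(K_n)$ can be, and it shows that the minimum of
$\chi_\ell(G)+\chi_\ell(\overline G)$ over graphs of order $n$ is asymptotic to
$\lambda\sqrt n$ for some constant $\lambda\ge2$.
\end{abstract}

\section{The question and the results}

Let $G$ be a graph and let $a\ge1$ be an integer. We call $G$ \emph{$a$-choosable}
if, whenever each vertex $v$ is given a list $L(v)$ of at least $a$ colors, one can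
choose a color from $L(v)$ for each $v$ so that adjacent vertices receive different
colors. The \emph{choice number} $\chi_\ell(G)$ is the smallest $a$ for which $G$ is
$a$-choosable. Taking all lists equal shows that $\chi(G)\le\chi_\ell(G)$, where
$\chi$ is the chromatic number. We write $\overline G$ for the complement of $G$; the
order of a graph is its number of vertices.

How large and how small can $\chi_\ell(G)+\chi_\ell(\overline G)$ be for graphs of
order $n$? Every graph of order $n$ satisfies
$\chi_\ell(G)+\chi_\ell(\overline G)\le n+1$, a result of Erd\H{o}s, Rubin and Taylor.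
This paper is about the smallest value.

\medskip
\noindent\textbf{What one would guess.}
For ordinary colorings the answer is simple. If $c$ and $\overline c$ are proper
colorings of $G$ and $\overline G$, then $v\mapsto(c(v),\overline c(v))$ is
injective, since any two distinct vertices are adjacent in $G$ or in $\overline G$.
Hence $\chi(G)\chi(\overline G)\ge n$ and $\chi(G)+\chi(\overline G)\ge2\sqrt n$. If
$n=r^2$, the disjoint union $rK_r$ of $r$ copies of $K_r$ attains this value: both
$rK_r$ and its complement, the complete $r$-partite graph with classes of size $r$,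
have chromatic number $r$.

For list colorings the lower bound $2\sqrt n$ survives, because $\chi\le\chi_\ell$,
but the example becomes a problem. Consider a complete $r$-partite graph of order
$n$ with lists of size $b$. The natural way to color it is to \emph{split the
palette}: assign each color, independently and uniformly, to one of the $r$ classes,
and let a vertex use only colors assigned to its own class. A vertex finds no such
color in its list with probability $(1-1/r)^b\le e^{-b/r}$, so $b>r\ln n$ is enough
for some splitting to serve all $n$ vertices. With $r=\sqrt{n/\log n}$ classes of size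
$t=\sqrt{n\log n}$ (up to rounding) this gives $O(\sqrt{n\log n})$, and the
complement $rK_t$ has choice number $t$. Thus there are graphs $G_n$ of order $n$
with
\begin{equation}\label{eq:log}
\chi_\ell(G_n)+\chi_\ell(\overline{G}_n)=O(\sqrt{n\log n}).
\end{equation}
The survey~\cite{survey} poses as an open problem whether the factor $\sqrt{\log n}$
is necessary in~\eqref{eq:log}, or whether
$\chi_\ell(G_n)+\chi_\ell(\overline{G}_n)\le c\sqrt n$ holds for an infinite sequence
of graphs $G_n$ of order $n$. The factor is not necessary.

\medskip
\noindent\textbf{Results.}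
Write $F\sqcup F'$ for the disjoint union of $F$ and $F'$, and $F\vee F'$ for their
\emph{join}, which is the disjoint union together with all edges between $F$ and $F'$.

\begin{theorem}\label{thm:main}
Let $G_0=K_1$ and $G_p=(G_{p-1}\vee G_{p-1})\sqcup(G_{p-1}\vee G_{p-1})$ for $p\ge1$.
Then $G_p$ has order $n=4^p$, and $\chi_\ell(G_p)$ and $\chi_\ell(\overline{G_p})$ are
at most $640\cdot2^p$. Hence
$\chi_\ell(G_p)+\chi_\ell(\overline{G_p})\le1280\sqrt n$. Moreover, for every $n\ge1$
some graph $G$ of order $n$ satisfies
$\chi_\ell(G)+\chi_\ell(\overline G)\le2560\sqrt n$.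
\end{theorem}

A pair $G,\overline G$ is a partition of $E(K_n)$ into two graphs. Nothing in the
method is special to two graphs, or to making them equally easy to color.

\begin{theorem}\label{thm:k}
Let $n,k\ge1$ be integers and let $x_1,\dots,x_k\ge1$ be real numbers with
$\prod_i x_i\ge n$. Then $E(K_n)$ can be partitioned into graphs $G_1,\dots,G_k$ on
the vertex set of $K_n$ with $\chi_\ell(G_i)\le640k\,x_i$ for all $i$. Conversely,
every partition of $E(K_n)$ into graphs $G_1,\dots,G_k$ on this vertex set satisfies
$\prod_i\chi_\ell(G_i)\ge n$, and so $\sum_i\chi_\ell(G_i)\ge kn^{1/k}$. In particular: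
\begin{itemize}
\item for fixed $k$, the minimum of $\sum_i\chi_\ell(G_i)$ over all such partitions is
$\Theta_k(n^{1/k})$;
\item for all integers $1\le x\le n$,
\[
\frac nx\ \le\ \min\{\chi_\ell(\overline G): |V(G)|=n,\ \chi_\ell(G)\le x\}
\ \le\ 1280^2\,\frac nx .
\]
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:limit}
Let $f(n)=\min\{\chi_\ell(G)+\chi_\ell(\overline G):|V(G)|=n\}$. Then
$\lim_{n\to\infty}f(n)/\sqrt n$ exists and is a finite number $\lambda\ge2$.
\end{theorem}

We do not determine $\lambda$.

\medskip
\noindent\textbf{The idea.}
The one-step splitting above is wasteful: a vertex needs one color from its own part of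
the palette, but to make this likely for all $n$ vertices at once we had to give it
about $\ln n$ of them on average. Suppose instead that each vertex needs a large
number $a$ of colors from its part. By concentration, an average of $(1+\eta)a$ is
enough as soon as $\eta^2a$ exceeds a suitable multiple of $\log n$, and the waste is
only the factor $1+\eta$. So we split the palette into only two parts at a time, along
a recursive construction in which the required number of colors stays large compared
with the logarithm of the current order. In $G_p$ the order is $4^p$, with logarithm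
proportional to $p$, while the required list size is of order $2^p$. The relative loss
at stage $p$ can be taken about $\sqrt{p/2^p}$, and the factors by which these losses
multiply the list size have a bounded product. The first few stages, where $2^p$ is
not yet large compared with $p$, are dealt with by starting from longer lists, which
costs only a constant factor.

\section{Joins, complements and the lower bound}

Write $sF$ for the disjoint union, and $F^{\vee s}$ for the join, of $s$ copies of $F$.
Complementation exchanges the two operations:
\[
\overline{F\vee F'}=\overline F\sqcup\overline{F'},\qquad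
\overline{F\sqcup F'}=\overline F\vee\overline{F'} .
\]
We use the following facts without further mention. An $a$-choosable graph is
$a'$-choosable for every $a'\ge a$. Induced subgraphs and disjoint unions of
$a$-choosable graphs are $a$-choosable. In proving $a$-choosability we may assume that
all lists have size exactly $a$, since longer lists can be truncated. Thus disjoint
unions cost nothing, and the whole difficulty lies in joins.

\begin{lemma}\label{lem:lower}
If $E(K_n)$ is partitioned into graphs $G_1,\dots,G_k$ on the vertex set of $K_n$, then
$\prod_i\chi_\ell(G_i)\ge n$ and $\sum_i\chi_\ell(G_i)\ge kn^{1/k}$. In particular,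
$\chi_\ell(G)\chi_\ell(\overline G)\ge n$ and
$\chi_\ell(G)+\chi_\ell(\overline G)\ge2\sqrt n$ for every graph $G$ of order $n$.
\end{lemma}

\begin{proof}
Let $c_i$ be a proper coloring of $G_i$ with $\chi(G_i)$ colors. Any two distinct
vertices are adjacent in some $G_i$, and then $c_i$ separates them; so
$v\mapsto(c_1(v),\dots,c_k(v))$ is injective. Hence
$n\le\prod_i\chi(G_i)\le\prod_i\chi_\ell(G_i)$, and the second inequality follows from
the inequality between arithmetic and geometric means.
\end{proof}

\section{Splitting the palette}

To color a join of copies of $F$, we give each color at random to one of the copies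
and then color each copy from the colors it received. Before the general statement we
look at the smallest cases of the construction in Theorem~\ref{thm:main}.

\medskip
\noindent\textbf{The first cases by hand.}
The graph $G_1$ is $2K_2$ and its complement is the $4$-cycle $C_4=K_{2,2}$. Clearly
$\chi_\ell(2K_2)=2$. Also $\chi_\ell(C_4)=2$. To see this, let $\{u,u'\}$ and
$\{v,v'\}$ be the two classes of $K_{2,2}$, with lists of size $2$. If $L(u)$ and
$L(u')$ share a color, use it on both $u$ and $u'$; then $v$ and $v'$ each still have
a color left. If $L(u)\cap L(u')=\emptyset$, there are four choices of a pair of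
colors for $(u,u')$, and each of $v,v'$ forbids at most one of them, namely the one
that uses up its whole list. So a good choice remains. Thus the sum is $4=2\sqrt4$,
the least possible for $n=4$.

At order $16$ the argument by splitting becomes visible. The graph $G_2$ consists of
two disjoint copies of $2K_2\vee2K_2$. Give the eight vertices of this join lists of
six colors, and assign every color, by independent fair coins, to one of the two copies
of $2K_2$. Since $2K_2$ is $2$-choosable, the coloring can be completed, with disjoint
sets of colors on the two copies, as soon as every vertex has at least two colors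
assigned to its own copy. A given vertex has at most one such color with probability
$(1+6)/2^6$, so the expected number of bad vertices is $8\cdot7/64<1$ and some
assignment has none. Hence $\chi_\ell(G_2)\le6$. In the same way,
$\overline{G_2}=2C_4\vee2C_4$ has $16$ vertices, $2C_4$ is $2$-choosable, and
$16(1+8)/2^8<1$, so $\chi_\ell(\overline{G_2})\le8$.

\medskip
\noindent\textbf{The general statement}
is obtained by replacing this count with a tail bound. We use the
following form of Chernoff's inequality: if $X$ has the binomial distribution
$\mathrm{Bin}(b,q)$ with mean $\mu=bq$, and $0\le\delta\le1$, then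
$\Pr(X\le(1-\delta)\mu)\le e^{-\delta^2\mu/2}$.

\begin{lemma}[Splitting lemma]\label{lem:split}
Let $F$ be an $a$-choosable graph on $N$ vertices, let $s\ge2$ be an integer, let
$0<\eta\le1$, and suppose that $\eta^2a>4\ln(sN)$. Then $F^{\vee s}$ is
$\lceil s(1+\eta)a\rceil$-choosable.
\end{lemma}

\begin{proof}
Put $b=\lceil s(1+\eta)a\rceil$ and let lists of size exactly $b$ be given. Assign each
color occurring in some list, independently and uniformly, to one of the $s$ copies of
$F$. For a vertex $v$ in the $i$th copy, let $X_v$ be the number of colors of $L(v)$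
assigned to that copy. Then $X_v\sim\mathrm{Bin}(b,1/s)$, with mean
$\mu=b/s\ge(1+\eta)a$. Put $\delta=\eta/(1+\eta)$, so that $1-\delta=1/(1+\eta)$ and
$a\le(1-\delta)\mu$. Then
\[
\Pr(X_v<a)\le\Pr\bigl(X_v\le(1-\delta)\mu\bigr)
\le\exp\Bigl(-\frac{\eta^2\mu}{2(1+\eta)^2}\Bigr)
\le\exp\Bigl(-\frac{\eta^2a}{2(1+\eta)}\Bigr)
\le e^{-\eta^2a/4}<\frac1{sN},
\]
where the third inequality uses $\mu\ge(1+\eta)a$, the fourth $\eta\le1$, and the last
the hypothesis. There are $sN$ vertices, so with positive probability $X_v\ge a$ for
all of them. Fix such an assignment and color each copy of $F$ from the colors assigned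
to it; this is possible because $F$ is $a$-choosable. Different copies use disjoint
sets of colors, so the coloring of $F^{\vee s}$ is proper.
\end{proof}

\begin{remark}
Without the hypothesis $\eta^2a>4\ln(sN)$ the conclusion can fail. Let $F$ be the
edgeless graph on $35$ vertices, so that we may take $a=1$, and let $s=2$ and
$\eta=1$; the conclusion would say that $F\vee F=K_{35,35}$ is $4$-choosable. But give
the vertices of each class, as lists, the $\binom74=35$ four-element subsets of
$\{1,\dots,7\}$. In a coloring from these lists, the set of colors used on a class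
meets every four-element subset, so at most three colors are missing from it and at
least four are in it. In a proper coloring the two classes use disjoint sets, which
would require eight colors.
\end{remark}

\section{Balanced doubling: proof of Theorem \ref{thm:main}}

By the splitting lemma, joining $s$ copies multiplies a sufficient list size by little
more than $s$, provided that $\log(sN)$ is small compared with the current list size.
A disjoint union costs nothing for $G$, but it is a join for $\overline G$. So $G$ and
$\overline G$ should take turns, which keeps both list sizes large compared with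
$\log N$. For an integer $s\ge2$ let
\[
D_s(G)=s\bigl(G^{\vee s}\bigr),\qquad\text{so that}\qquad
\overline{D_s(G)}=\bigl(s\overline G\bigr)^{\vee s}.
\]
If $G$ has order $N$, then $D_s(G)$ has order $s^2N$; and in Theorem~\ref{thm:main},
$G_p=D_2(G_{p-1})$.

\begin{lemma}\label{lem:step}
Let $G$ be a graph of order $N$ such that $G$ is $a$-choosable and $\overline G$ is
$b$-choosable. Let $s\ge2$ be an integer and $0<\eta\le1$. If
$\eta^2\min(a,b)>4\ln(s^2N)$, then $D_s(G)$ is $\lceil s(1+\eta)a\rceil$-choosable and
$\overline{D_s(G)}$ is $\lceil s(1+\eta)b\rceil$-choosable.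
\end{lemma}

\begin{proof}
Since $\eta^2a>4\ln(s^2N)\ge4\ln(sN)$, Lemma~\ref{lem:split} with $F=G$ applies to
$G^{\vee s}$, and $D_s(G)$ is a disjoint union of copies of $G^{\vee s}$. The graph
$F=s\overline G$ is $b$-choosable and has $sN$ vertices, and
$\eta^2b>4\ln(s\cdot sN)$. So Lemma~\ref{lem:split} also applies to
$F^{\vee s}=\overline{D_s(G)}$.
\end{proof}

Next we follow the list sizes through many doublings. The relative losses $\eta_p$
must be summable, while $\eta_p^22^p$ must exceed a multiple of $p$. Any
$\eta_p=c\,2^{-\theta p}$ with $0<\theta<1/2$ has the right shape; we take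
$\theta=1/4$. Two numerical facts will be used repeatedly:
\begin{equation}\label{eq:num}
p\,2^{-p/2}\le\frac3{2\sqrt2}<1.061\quad(p=1,2,\dots),\qquad
\sum_{p\ge1}2^{-p/4}=\frac1{2^{1/4}-1}<5.29 .
\end{equation}
For the first, the ratio of the terms for $p+1$ and $p$ is $(p+1)/(p\sqrt2)$. This is
greater than $1$ for $p=1,2$ and less than $1$ for $p\ge3$, so the maximum is at $p=3$.

\begin{lemma}\label{lem:growth}
Let $A_0\ge1$ be an integer, let $0<c\le1$, and let
$A_p=\lceil2(1+c\,2^{-p/4})A_{p-1}\rceil$ for $p\ge1$. Then, for all $p\ge0$,
\[
2^pA_0\le A_p\le2^pA_0\exp\Bigl(5.29\,c+\frac1{A_0}\Bigr).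
\]
\end{lemma}

\begin{proof}
The lower bound is immediate by induction. It gives
$\frac1{2A_{j-1}}\le\frac{2^{-j}}{A_0}$ for $j\ge1$, so
\[
A_j\le2(1+c\,2^{-j/4})A_{j-1}+1
=2A_{j-1}\Bigl(1+c\,2^{-j/4}+\frac1{2A_{j-1}}\Bigr)
\le2A_{j-1}\exp\Bigl(c\,2^{-j/4}+\frac{2^{-j}}{A_0}\Bigr).
\]
Multiply these inequalities for $j=1,\dots,p$ and use~\eqref{eq:num} and
$\sum_{j\ge1}2^{-j}=1$.
\end{proof}

For given $k\ge1$ (we need $k=2$ now, and general $k$ in the next section) set
\[
a_0=42k,\qquad\eta_p=\tfrac38\,2^{-p/4},\qquad
a_p=\lceil2(1+\eta_p)a_{p-1}\rceil\quad(p\ge1).
\]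
Then $0<\eta_p<1$. Starting from $42k$ rather than from $1$ makes the hypothesis of the
splitting lemma hold from the first step on, at the price of a constant factor.

\begin{lemma}\label{lem:sequence}
For every $k\ge1$:
\begin{enumerate}
\item[\textup{(i)}] $\eta_p^2a_{p-1}>4\ln(2^{kp})$ for all $p\ge1$;
\item[\textup{(ii)}] $a_p\le320k\cdot2^p$ for all $p\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:growth}, $a_{p-1}\ge42k\cdot2^{p-1}$, and so
\[
\eta_p^2a_{p-1}\ge\tfrac9{64}\,2^{-p/2}\cdot42k\cdot2^{p-1}
=\tfrac{189}{64}\,k\,2^{p/2}>2.953\,k\,2^{p/2}.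
\]
By~\eqref{eq:num}, on the other hand,
$4\ln(2^{kp})=(4\ln2)\,kp<2.7726\cdot1.061\,k\,2^{p/2}<2.942\,k\,2^{p/2}$.

(ii) By Lemma~\ref{lem:growth} with $c=\frac38$ and $A_0=42k$,
\[
a_p\le42k\cdot2^p\exp\bigl(\tfrac38\cdot5.29+\tfrac1{42k}\bigr)
\le42\,e^{2.02}\,k\,2^p<320k\cdot2^p. \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $k=2$ in the sequence above. We show by induction on $p$ that $G_p$ and
$\overline{G_p}$ are $a_p$-choosable. For $p=0$ both are $K_1$. For $p\ge1$, the graph
$G_{p-1}$ has order $4^{p-1}$, both it and its complement are $a_{p-1}$-choosable, and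
Lemma~\ref{lem:sequence}(i) says that $\eta_p^2a_{p-1}>4\ln(4^p)=4\ln(2^2\cdot4^{p-1})$.
So Lemma~\ref{lem:step} with $s=2$, $\eta=\eta_p$ and $a=b=a_{p-1}$ shows that
$G_p=D_2(G_{p-1})$ and its complement are $a_p$-choosable.

By Lemma~\ref{lem:sequence}(ii), $a_p\le640\cdot2^p$. Since $G_p$ has order $n=4^p$,
the sum of the two choice numbers is at most $1280\cdot2^p=1280\sqrt n$.

For arbitrary $n\ge1$ let $p\ge0$ be minimal with $n\le4^p$; then $2^p<2\sqrt n$. Let
$G$ be an induced subgraph of $G_p$ on $n$ vertices. Then $\overline G$ is an induced
subgraph of $\overline{G_p}$, and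
$\chi_\ell(G)+\chi_\ell(\overline G)\le1280\cdot2^p\le2560\sqrt n$.
\end{proof}

\begin{remark}
Unfolding the recursion describes $G_p$ explicitly. Its vertices are the binary words
of length $2p$, and two distinct words are adjacent if and only if the first position
in which they differ is even. Coloring a word by its letters in even positions is
proper for $G_p$, and coloring it by its letters in odd positions is proper for
$\overline{G_p}$; so $\chi(G_p)$ and $\chi(\overline{G_p})$ are at most $2^p$. Their
product is at least $4^p$, so both equal $2^p$. In their ordinary chromatic numbers,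
and in those of their complements, $G_p$ and $rK_r$ with $r=2^p$ therefore agree.

What distinguishes the two constructions is the order of the operations. If one
performs $p$ joins first and then $p$ disjoint unions, the result is $2^pK_{2^p}$. Its
complement is obtained from the edgeless graph on $2^p$ vertices by $p$ successive
joins. To apply the splitting lemma to the first of these joins, one has to start with
a list size of order at least $p$. In our bounds this initial factor $p$, which is of
order $\log n$, is then carried through all later joins. Alternating the operations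
avoids it.
\end{remark}

\section{Several graphs: proof of Theorem \ref{thm:k}}

We now have $k$ graphs that must take turns, possibly for different numbers of rounds.
The point to check is that the join made at the $p$th turn of each graph has order at
most $2^{kp}$, so that the logarithm of the order is again at most proportional to $p$.

Call a partition of $E(K_N)$ into graphs $G_1,\dots,G_k$ on $V(K_N)$ a
\emph{decomposition} of order $N$; some of the $G_i$ may be edgeless. \emph{Doubling}
a decomposition \emph{in index $i$} means taking two disjoint copies of it and putting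
all $N^2$ cross pairs into $G_i$. This replaces $G_i$ by $G_i\vee G_i$, and $G_j$ by
$G_j\sqcup G_j$ for $j\ne i$.

\begin{proof}[Proof of Theorem~\ref{thm:k}]
\emph{Construction.} Let $e_i=\lceil\log_2x_i\rceil$. Then $e_i\ge0$ because
$x_i\ge1$, and $2^{e_i}<2x_i$. Start with the decomposition of order $1$. In phases
$p=1,2,\dots,\max_ie_i$, go through $i=1,\dots,k$ in this order and double in index $i$
if $e_i\ge p$.

Let $(a_p)$ be the sequence of the previous section for the given $k$, and at any
moment let $f_i$ be the number of doublings in index $i$ made so far. We claim that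
$G_i$ is $a_{f_i}$-choosable for every $i$ at every moment. This holds at the start.
Consider a doubling in index $i$ in phase $p$. Since $e_i\ge p$, there was a doubling
in index $i$ in each of the previous $p-1$ phases, so $f_i=p-1$ just before this
doubling; and $f_j\le p$ for $j\ne i$. The current order is
therefore $N=2^{f_1+\dots+f_k}\le2^{(p-1)+(k-1)p}=2^{kp-1}$. By
Lemma~\ref{lem:sequence}(i),
$\eta_p^2a_{p-1}>4\ln(2^{kp})\ge4\ln(2N)$. So Lemma~\ref{lem:split} with $F=G_i$,
$s=2$ and $\eta=\eta_p$ shows that the new graph $G_i\vee G_i$ is $a_p$-choosable. The
other graphs are replaced by disjoint unions of two copies and keep their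
choosability. This proves the claim.

At the end $f_i=e_i$ for all $i$, and Lemma~\ref{lem:sequence}(ii) gives
$\chi_\ell(G_i)\le320k\cdot2^{e_i}\le640k\,x_i$. The order is
$2^{e_1+\dots+e_k}\ge\prod_ix_i\ge n$, so restricting the decomposition to $n$ of its
vertices yields the required partition of $E(K_n)$.

\emph{Converse.} This is Lemma~\ref{lem:lower}.

\emph{The sum.} Taking $x_i=n^{1/k}$ for all $i$ gives a partition with
$\sum_i\chi_\ell(G_i)\le640k^2n^{1/k}$, and $kn^{1/k}$ is a lower bound.

\emph{The bounds for two graphs.} If $\chi_\ell(G)\le x$, then
$\chi_\ell(\overline G)\ge n/\chi_\ell(G)\ge n/x$ by Lemma~\ref{lem:lower}. For the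
upper bound, suppose first that $x<1280$. Take $G$ edgeless; then $\chi_\ell(G)=1\le x$
and $\chi_\ell(\overline G)=\chi_\ell(K_n)=n\le1280\,n/x$. If $x\ge1280$, apply the
construction with $k=2$, $x_1=x/1280$ and $x_2=1280\,n/x$. Both numbers are at least
$1$ because $1280\le x\le n$, and their product is $n$. The resulting graphs are
$G=G_1$ and $\overline G=G_2$. Since $640k=1280$, we obtain $\chi_\ell(G)\le x$ and
$\chi_\ell(\overline G)\le1280^2n/x$.
\end{proof}

\section{The limit: proof of Theorem \ref{thm:limit}}

The constants above come from the start of the construction, where the list sizes are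
still small. If we start instead from a large graph $H$ that is nearly optimal for its
order $h$, then all later losses are small, and near-optimality is inherited by all
sufficiently large orders. Two points need care. The list sizes for \emph{both} $H$ and
$\overline H$ must be large compared with $\log h$; this follows from
$\chi_\ell(H)\chi_\ell(\overline H)\ge h$. And doublings alone only produce the orders
$4^ih$, which could cost a factor of up to $2$; a first step $D_s$ with a suitable
large $s$ reduces this cost to a factor of $1+\varepsilon$.

\begin{proof}[Proof of Theorem~\ref{thm:limit}]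
Deleting a vertex from an optimal graph shows that $f$ is nondecreasing. By
Theorem~\ref{thm:main} and Lemma~\ref{lem:lower}, $2\le f(n)/\sqrt n\le2560$ for all
$n$. Let $\lambda=\liminf_{n\to\infty}f(n)/\sqrt n$, fix $0<\varepsilon<1$, and put
$R=\lceil1/\varepsilon\rceil\ge2$.

\emph{The starting graph.} There are arbitrarily large $h$ with
$f(h)\le(\lambda+\varepsilon)\sqrt h$. For such $h$ let $H$ be a graph of order $h$
attaining $f(h)$, and let $a=\chi_\ell(H)$ and $b=\chi_\ell(\overline H)$, so that
$a+b=f(h)$. Then $a,b\le(\lambda+1)\sqrt h$, and $ab\ge h$ by Lemma~\ref{lem:lower};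
hence $a,b\ge\sqrt h/(\lambda+1)$. Since $\sqrt h$ grows faster than $\ln h$, we may
fix such an $h$ so large that
\begin{equation}\label{eq:start}
\varepsilon^2\min(a,b)>4\ln(4R^2h)+6 .
\end{equation}

\emph{The target order.} Let $n\ge R^2h$ and put $u=\sqrt{n/h}\ge R$. Choose the
integer $i\ge0$ with $R\le u/2^i<2R$, and put $s=\lceil u/2^i\rceil$. Then
$2\le R\le s\le2R$, and
\begin{equation}\label{eq:s}
u\le s2^i\le u+2^i\le u\Bigl(1+\frac1R\Bigr)\le(1+\varepsilon)u .
\end{equation}
We apply $D_s$ once to $H$ and then $D_2$ exactly $i$ times. The resulting graph has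
order $s^24^ih\ge u^2h=n$.

\emph{Step $0$.} By~\eqref{eq:start},
$\varepsilon^2\min(a,b)>4\ln(4R^2h)\ge4\ln(s^2h)$. So Lemma~\ref{lem:step} with
$\eta=\varepsilon$ shows that $D_s(H)$ is $A_0$-choosable and its complement is
$B_0$-choosable, where $A_0=\lceil s(1+\varepsilon)a\rceil$ and
$B_0=\lceil s(1+\varepsilon)b\rceil$.

\emph{Steps $p=1,\dots,i$.} Define $A_p=\lceil2(1+\varepsilon2^{-p/4})A_{p-1}\rceil$
for $p\ge1$, and $B_p$ in the same way from $B_0$. We claim that after step $p$ the
graph is $A_p$-choosable and its complement is $B_p$-choosable. By induction and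
Lemma~\ref{lem:step} with $s=2$ and $\eta=\varepsilon2^{-p/4}$, applied to the graph
obtained after step $p-1$, which has order $s^2h4^{p-1}$, it suffices that
\[
\varepsilon^22^{-p/2}\min(A_{p-1},B_{p-1})>4\ln(s^2h4^p).
\]
Because $s\ge2$, Lemma~\ref{lem:growth} gives
$A_{p-1}\ge2^{p-1}A_0\ge2^{p-1}sa\ge2^pa$, and likewise $B_{p-1}\ge2^pb$. So the left
side is at least $2^{p/2}\varepsilon^2\min(a,b)$. By~\eqref{eq:num},
$4p\ln4<5.546\cdot1.061\cdot2^{p/2}<6\cdot2^{p/2}$, and the right side is therefore at
most
\[
4\ln(4R^2h)+4p\ln4\le2^{p/2}\bigl(4\ln(4R^2h)+6\bigr).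
\]
By~\eqref{eq:start}, this is less than $2^{p/2}\varepsilon^2\min(a,b)$.

\emph{The total loss.} We have
$A_0\le s(1+\varepsilon)a+1\le sa\,(1+\varepsilon+\frac1a)\le
sa\,e^{\varepsilon+1/a}$ and $A_0\ge a$. So Lemma~\ref{lem:growth} with
$c=\varepsilon$ gives
\[
A_i\le2^iA_0\exp\Bigl(5.29\,\varepsilon+\frac1{A_0}\Bigr)
\le s2^ia\,\exp\Bigl(6.29\,\varepsilon+\frac2a\Bigr)\le e^{8\varepsilon}s2^ia,
\]
since $a>6/\varepsilon^2$ by~\eqref{eq:start}, so that $2/a<\varepsilon$. Replacing
$a$ and $A_p$ by $b$ and $B_p$ gives $B_i\le e^{8\varepsilon}s2^ib$.

\emph{Conclusion.} By monotonicity of $f$ and by~\eqref{eq:s},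
\[
f(n)\le f(s^24^ih)\le A_i+B_i\le e^{8\varepsilon}s2^i(a+b)
\le e^{8\varepsilon}(1+\varepsilon)\sqrt{\frac nh}\,f(h)
\le e^{8\varepsilon}(1+\varepsilon)(\lambda+\varepsilon)\sqrt n
\]
for all $n\ge R^2h$. Hence
$\limsup_{n\to\infty}f(n)/\sqrt n\le
e^{8\varepsilon}(1+\varepsilon)(\lambda+\varepsilon)$ for every
$0<\varepsilon<1$. Letting $\varepsilon\to0$, we see that the upper limit is at most
$\lambda$. So the limit exists and equals $\lambda\in[2,2560]$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{survey}
\emph{Graph Colorings With Local Constraints --- A Survey},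
\url{http://www.discuss.wmie.uz.zgora.pl/php/discuss3.php?ip=&url=pdf&nIdA=3476}
\end{thebibliography}

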